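\title{Linear recurrences and quadratic growth in T-systems of recurrent bipartite quivers}

\begin{abstract}
A recurrent bipartite quiver $Q$ carries a rational recursion, its T-system, which is governed by two commuting graphs $\Gamma$ and $\Delta$ on the vertices of $Q$. Galashin and Pylyavskyy conjectured that the T-system satisfies linear recurrences when the components of one graph are affine Dynkin diagrams and those of the other are finite Dynkin diagrams, and that it grows as $\exp(t^2)$ when all components of both graphs are affine. We prove both statements. The common ingredient is a bound on the exponents of the Laurent polynomials $T_v(t)$, linear in $t$ in the first case and quadratic in the second. Linearizability follows by playing an exponential expansion of the solutions with large initial values against the integrality of Hankel determinants; quadratic growth follows by comparison with one explicit solution found by a degree argument. We also describe the asymptotics for arbitrary positive initial values.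
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Recurrent quivers and their T-systems}

A \emph{quiver} is a finite directed multigraph without loops and without oriented $2$-cycles. The \emph{mutation} $\mu_k$ at a vertex $k$ produces a new quiver on the same vertices in three steps: for every path $i\to k\to j$ add an arrow $i\to j$; reverse all arrows at $k$; remove oriented $2$-cycles one after another until none is left. We write $Q^*$ for $Q$ with all arrows reversed; the three steps are symmetric under reversal, so $\mu_k(Q^*)=\mu_k(Q)^*$.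

A \emph{bipartite quiver} is a non-empty connected quiver $Q$ with vertex set $I$, together with a coloring $\varepsilon\colon I\to\{0,1\}$ such that every arrow joins vertices of different colors. Vertices of the same color are never adjacent, so the mutations at them commute. Let $\mu_\circ$ and $\mu_\bullet$ be the compositions of the mutations at all vertices of color $0$ and of color $1$, respectively. The quiver $Q$ is \emph{recurrent} if
\[
\mu_\circ(Q)=\mu_\bullet(Q)=Q^* .
\]
Throughout the paper $Q$ is a connected recurrent bipartite quiver. Call an arrow \emph{red} if it goes from color $0$ to color $1$ and \emph{blue} if it goes from color $1$ to color $0$. Forgetting orientations, the red arrows form a multigraph $\Gamma$ on $I$ and the blue arrows a multigraph $\Delta$ on $I$; the same letters denote the symmetric adjacency matrices, whose entries count edges with multiplicity. We say that $Q$ is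
\begin{itemize}
\item \emph{finite $\boxtimes$ finite} if every connected component of $\Gamma$ and of $\Delta$ is a finite ADE Dynkin diagram;
\item \emph{affine $\boxtimes$ finite} if all components of one of $\Gamma,\Delta$ are affine ADE Dynkin diagrams and all components of the other are finite ADE Dynkin diagrams;
\item \emph{affine $\boxtimes$ affine} if all components of both $\Gamma$ and $\Delta$ are affine ADE Dynkin diagrams.
\end{itemize}
The affine diagrams are $\hat A_m$ (with $\hat A_1$ a double edge), $\hat D_m$, $\hat E_6$, $\hat E_7$, $\hat E_8$. An isolated vertex is the finite diagram $A_1$.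

The \emph{T-system} of $Q$ has unknowns $T_v(t)$ for $v\in I$ and for the \emph{admissible} times $t\in\mathbb Z$, $t\equiv\varepsilon_v \pmod 2$. They satisfy
\begin{equation}\label{eq:T}
T_v(t+1)\,T_v(t-1)=\prod_{u\in I}T_u(t)^{\Gamma_{vu}}+\prod_{u\in I}T_u(t)^{\Delta_{vu}},\qquad T_v(\varepsilon_v)=x_v ,
\end{equation}
where the $x_v$ are indeterminates; only vertices $u$ of the color opposite to $v$ contribute, and an empty product is $1$. Solving \eqref{eq:T} forward and backward in time uses no subtraction, so every $T_v(t)$ is a non-zero element of $\mathbb Q(x)$ that takes positive values at positive real $x$. The T-system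
\begin{itemize}
\item is \emph{periodic} if there is $N>0$ with $T_v(t+2N)=T_v(t)$ for all $v$ and all admissible $t$;
\item is \emph{linearizable} if for every $v$ there are $N\ge1$ and coefficients $c_0,\dots,c_N$, rational functions of $x$ that are not all zero and do not depend on $t$, with $\sum_{i=0}^Nc_i\,T_v(t+2i)=0$ for all admissible $t$;
\item \emph{grows as $\exp(t^2)$} if, after setting all $x_v=1$, we have $\log T_v(t)=\Theta(t^2)$ as $t\to\infty$ for every $v$, that is, $ct^2\le\log T_v(t)\le Ct^2$ for all large admissible $t$ and some $0<c<C$;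
\item \emph{grows slower than $\exp(\exp(t))$} if, after setting all $x_v=1$, we have $\log\log T_v(t)=o(t)$ as $t\to\infty$ for every $v$.
\end{itemize}

\subsection{Which behavior to expect}

Take two vertices joined by $m$ parallel red arrows. Mutation at either vertex just reverses the arrows, so the quiver is recurrent, and since only one vertex is admissible at each time, \eqref{eq:T} is the scalar recursion $T(t+1)T(t-1)=T(t)^m+1$. Start from $T(0)=T(1)=1$. For $m=1$, where $\Gamma=A_2$, we get $1,1,2,3,2,1,1,\dots$, with period $5$. For $m=2$, where $\Gamma=\hat A_1$, we get $1,1,2,5,13,34,\dots$, which satisfies $T(t+1)-3T(t)+T(t-1)=0$. For $m=3$ the sequence $f=\log T$ satisfies $f(t+1)>3f(t)-f(t-1)$, so $f(t)\ge f(t-1)\ge 0$ implies $f(t+1)\geq2f(t)$, and $T$ grows doubly exponentially.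

In general, in the logarithms $f=\log T$ the system reads $f(t+1)+f(t-1)=\log(e^{\Gamma f(t)}+e^{\Delta f(t)})$, coordinatewise. The matrices $\Gamma$ and $\Delta$ share a positive eigenvector $\nu$ (Lemma~\ref{lem:perron}), with eigenvalue $2$ for an affine graph and eigenvalue less than $2$ for a finite one. Suppose that $f(t)$ is a large multiple of $\nu$. If $\Gamma$ is affine and $\Delta$ is finite, then the first term dominates, the second difference of $f$ in the direction $\nu$ is exponentially small, and $f$ should grow linearly; exponential growth of $T$ is what a linear recurrence would produce. If both graphs are affine, then the two terms are equal, the second difference is about $\log 2$, and $f$ should grow quadratically.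

Galashin and Pylyavskyy proved the following for connected recurrent bipartite quivers.
\begin{itemize}
\item[(GP1)] The T-system is periodic if and only if $Q$ is finite $\boxtimes$ finite.
\item[(GP2)] If the T-system is linearizable, then $Q$ is affine $\boxtimes$ finite or finite $\boxtimes$ finite.
\item[(GP3)] If the T-system grows slower than $\exp(\exp(t))$, then $Q$ is affine $\boxtimes$ affine, affine $\boxtimes$ finite, or finite $\boxtimes$ finite.
\end{itemize}
They conjectured in 2017 that the T-system is linearizable whenever $Q$ is affine $\boxtimes$ finite, and that it grows as $\exp(t^2)$ whenever $Q$ is affine $\boxtimes$ affine; the problem is posed in \cite{ZPI}.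

\subsection{Results}

Both statements of the conjecture hold.

\begin{theorem}\label{thm:A}
If $Q$ is affine $\boxtimes$ finite, then its T-system is linearizable.
\end{theorem}

\begin{theorem}\label{thm:B}
If $Q$ is affine $\boxtimes$ affine, then its T-system grows as $\exp(t^2)$. More generally, $\log T_v(t)=\Theta(t^2)$ as $t\to\infty$ for all $v$ and for arbitrary positive real initial values.
\end{theorem}

The quiver $Q^*$ with the same coloring is again recurrent, because mutation commutes with reversal. Passing to $Q^*$ exchanges $\Gamma$ and $\Delta$ and leaves \eqref{eq:T} unchanged. \emph{In the affine $\boxtimes$ finite case we therefore assume from now on that $\Gamma$ is affine and $\Delta$ is finite.} Let $\nu>0$ be a Perron vector of $\Gamma+\Delta$. The proofs also give asymptotics for all positive initial values.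

\begin{theorem}\label{thm:C}
Let $Q$ be affine $\boxtimes$ finite. For arbitrary positive real initial values there are a vector $\alpha>0$ with $\Gamma\alpha=2\alpha$ and $(2-\Delta)\alpha>0$, a periodic function $q$ whose period depends only on $Q$, and $c>0$ such that
\[
\log T_v(t)=\alpha_vt+q_v(t)+O(e^{-ct})\qquad(t\to+\infty).
\]
In particular $\log T_v(t)=\Theta(t)$.
\end{theorem}

\begin{theorem}\label{thm:D}
Let $Q$ be affine $\boxtimes$ affine. For arbitrary positive real initial values, with $g(t)=\sum_{\varepsilon_u\equiv t}\nu_u\log T_u(t)$,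
\[
\log T_v(t)=\frac{2\nu_v}{|\nu|^2}\,g(t)+O(t),\qquad \liminf_{t\to\infty}\frac{\log T_v(t)}{t^2}\ \ge\ \frac{\log2}{2}\cdot\frac{\nu_v\sum_u\nu_u}{|\nu|^2}.
\]
The constant is attained whenever all components of $\Gamma$ and $\Delta$ are of type $\hat A$ and all $x_v=1$. Moreover, for every affine $\boxtimes$ affine $Q$ there are initial values with $\log T_v(t)=\frac a2\nu_vt^2+w_v$ exactly, for some $a>0$ and some vector $w$.
\end{theorem}

\begin{corollary}\label{cor:E}
Let $Q$ be a connected recurrent bipartite quiver.
\begin{itemize}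
\item[(i)] The T-system is linearizable if and only if $Q$ is affine $\boxtimes$ finite or finite $\boxtimes$ finite.
\item[(ii)] For any positive initial values, as $t\to+\infty$, $\log T_v(t)$ is bounded, $\Theta(t)$, or $\Theta(t^2)$ when $Q$ is finite $\boxtimes$ finite, affine $\boxtimes$ finite, or affine $\boxtimes$ affine, respectively. For every other $Q$, the T-system does not grow slower than $\exp(\exp(t))$.
\end{itemize}
\end{corollary}

The results (GP1)--(GP3) enter only the proof of Corollary~\ref{cor:E}. The one deep input to the theorems is the Laurent phenomenon with positivity (Theorem~\ref{thm:laurent}). Section~\ref{sec:models} works out the two smallest cases and shows on them what the general proof has to supply. Section~\ref{sec:linear} collects the linear algebra of the pair $\Gamma,\Delta$, and Section~\ref{sec:exponents} bounds the exponents of the Laurent polynomials $T_v(t)$. Theorems~\ref{thm:B} and~\ref{thm:A} are proved in Sections~\ref{sec:quadratic} and~\ref{sec:linearizable}, the remaining results in Section~\ref{sec:asymptotics}.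

\section{Two model cases}\label{sec:models}

\subsection{The double arrow}\label{sub:kronecker}

For $\Gamma=\hat A_1$ and $\Delta=0$ the recursion is $T(t+1)T(t-1)=T(t)^2+1$. Here a linear recurrence can be found directly. Using the recursion once in each direction,
\[
\frac{T(t+2)+T(t)}{T(t+1)}=\frac{T(t+1)^2+1+T(t)^2}{T(t+1)T(t)}=\frac{T(t+1)+T(t-1)}{T(t)},
\]
so this ratio is a constant $c=(x_0^2+x_1^2+1)/(x_0x_1)$, and $T(t+4)-(c^2-2)T(t+2)+T(t)=0$. For positive initial values $c>2$; writing $c=\beta+\beta^{-1}$ with $\beta>1$ we get $T(t)=b_0\beta^t+b_1\beta^{-t}$, and the recursion forces $b_0b_1(\beta-\beta^{-1})^2=1$.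

The general proof does not produce a conserved quantity such as $c$, so let us see how the recurrence can be reached without one. With $f=\log T$,
\[
f(t+1)-2f(t)+f(t-1)=\log\big(1+e^{-2f(t)}\big).
\]
If $f$ starts large and with large slope, the right side decays exponentially, and summing it twice from $+\infty$ gives $f(t)=\alpha t+q+\chi(t)$ with constants $\alpha,q$ and
\[
\chi(t)=\sum_{k\ge1}k\,\log\big(1+W(t+k)e^{-2\chi(t+k)}\big),\qquad W(t)=e^{-2q}e^{-2\alpha t}.
\]
Iterating this equation expresses $\chi$ as a power series in $W(t)$. With $\beta=e^\alpha$ the first-order term is $W(t)\sum_kk\beta^{-2k}=W(t)/(\beta-\beta^{-1})^2$, so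
\[
T(t)=\sum_{j\ge0}b_j\,\beta^{(1-2j)t},\qquad b_0=e^q,\quad b_1=\frac{e^{-q}}{(\beta-\beta^{-1})^2},
\]
in agreement with the exact solution. Linearizability means that the series terminates, and this the iteration does not show. It is arithmetic that forces it. Put $D=L+1$ and consider the $2D\times2D$ Hankel determinant $\det\big(T(m+i+i')\big)$. A monic difference operator of order $D$ kills the terms $j\le L$; applying it to the last $D$ columns does not change the determinant and makes these columns $O(\beta^{(1-2D)m})$, while the first $D$ columns are $O(\beta^m)$. The determinant is therefore $O(\beta^{-2DLm})$. On the other hand $(x_0x_1)^tT(t)$ is a polynomial with integer coefficients (Example~\ref{ex:kronecker-trop}), so the denominators are cleared at the cost of a factor $O\big((x_0x_1)^{2Dm}\big)$. The gain per column grows with $L$ and the cost per column does not. If $\beta^L>x_0x_1$ uniformly for $x$ in a product of two intervals of length $4$, we obtain for large $m$ an integer polynomial that is less than $1$ in absolute value on this box, and such a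 polynomial is zero (Lemma~\ref{lem:chebyshev}). Vanishing Hankel determinants give a linear recurrence. The argument needs two things in general: the expansion, uniformly on a box, and denominators whose exponents grow only linearly in $t$.

\subsection{The doubled $4$-cycle}\label{sub:cycle}

Let $a,c$ have color $0$ and $b,d$ color $1$, with two parallel arrows along each side of the cycle $a\to b\to c\to d\to a$. Mutation at $a$ creates four arrows $d\to b$ and mutation at $c$ creates four arrows $b\to d$; they cancel, so $\mu_\circ(Q)=Q^*$, and by rotating the cycle $\mu_\bullet(Q)=Q^*$. All components of $\Gamma$ and $\Delta$ are $\hat A_1$. At each time two vertices are admissible. Let $m(t)$ be the mean and $\delta(t)$ the difference of the two logarithms $\log T$ (in the order $a,c$ or $b,d$). The right side of \eqref{eq:T} is $T_b(t)^2+T_d(t)^2$ for both $v=a$ and $v=c$, and it is $T_a(t)^2+T_c(t)^2$ for both $v=b$ and $v=d$. Hence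
\[
\delta(t+1)+\delta(t-1)=0,\qquad m(t+1)-2m(t)+m(t-1)=\log\big(2\cosh\delta(t)\big).
\]
So $|\delta|$ is $2$-periodic, the second difference of $m$ takes at most two values, both at least $\log2$, and $\log T=\Theta(t^2)$. The lower bound $\log 2$ comes from the presence of two terms in \eqref{eq:T} and survives in general. The upper bound depends on the imbalance $\delta$ between the two terms: were $|\delta(t)|$ to grow linearly, $m(t)$ would grow cubically. The general proof does not follow the imbalance along a real solution. It follows a piecewise linear shadow of it, which bounds the exponents of the Laurent polynomials by $Ct^2$, and then compares an arbitrary solution with one explicit solution, which in this example is $\delta=0$, $m(t)=\frac{\log2}2t^2$.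

\section{Linear algebra of the pair $\Gamma,\Delta$}\label{sec:linear}

\subsection{Notation}

Let $n=|I|$ and $V=\mathbb R^I$ with the standard basis $(e_v)$, inner product $\langle\cdot,\cdot\rangle$ and Euclidean norm $|\cdot|$; $\|\cdot\|$ is the operator norm. For $t\in\mathbb Z$ let $V_t$ be spanned by the $e_v$ with $\varepsilon_v\equiv t\pmod 2$, so $V=V_0\oplus V_1$, and let $u^{(t)}$ be the component of $u\in V$ in $V_t$. The matrices $\Gamma,\Delta$ exchange $V_0$ and $V_1$, so $\Gamma u^{(t)}=(\Gamma u)^{(t+1)}$, and the same for $\Delta$. Put $K=\Gamma-\Delta$, let $J=1$ on $V_0$ and $J=-1$ on $V_1$, and let $d$ be the largest row sum of $\Gamma+\Delta$. Inequalities between vectors and matrices are entrywise, and $z^\pm=\max(\pm z,0)$, so $z=z^+-z^-$. A function such as $\log(1+e^z)$ or $\max$ applied to vectors in $V_t$ acts on the coordinates of color $t$, and the result is again regarded as an element of $V_t$. The letters $C,c$ denote positive constants that may change from line to line; in this section and the next they depend only on $Q$.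

For positive initial values $x=e^\xi$, $\xi\in V$, put $f_v(t)=\log T_v(t)$, so that $f(t)\in V_t$, and define vectors in $V_{t+1}$ by
\[
h(t)=Kf(t),\qquad\varphi(t)=\log\big(1+e^{-h(t)}\big),\qquad\psi(t)=\log\big(1+e^{h(t)}\big).
\]
Thus $h$ is the logarithm of the ratio of the two terms in \eqref{eq:T}. Factoring out either term, we can write the T-system in two ways:
\begin{equation}\label{eq:log}
f(t+1)+f(t-1)=\Gamma f(t)+\varphi(t)=\Delta f(t)+\psi(t).
\end{equation}

We use the Perron--Frobenius theorem in the following form. If $A$ is a symmetric matrix with entries $\ge0$, then its largest eigenvalue equals $\|A\|$ and has an eigenvector $\geq0$; an eigenvector with all coordinates positive belongs to the eigenvalue $\|A\|$; and if $A$ is irreducible (its graph is connected), the eigenvalue $\|A\|$ is simple and has a positive eigenvector, the \emph{Perron vector}. The adjacency matrix of an affine ADE diagram has largest eigenvalue $2$, and that of a finite ADE diagram has largest eigenvalue $2\cos(\pi/H)$, where the integer $H\ge2$ is the Coxeter number.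

\subsection{Consequences of recurrence}

\begin{lemma}\label{lem:commute}
$\Gamma\Delta=\Delta\Gamma$.
\end{lemma}

\begin{proof}
Both products preserve colors. Let $w,u$ have color $1$. The mutation $\mu_\circ$ adds one arrow $w\to u$ for each path $w\to v\to u$; such a path is a blue arrow followed by a red one, so there are $(\Delta\Gamma)_{wu}$ of them. In the same way $(\Delta\Gamma)_{uw}=(\Gamma\Delta)_{wu}$ arrows $u\to w$ are added. Since $\mu_\circ(Q)=Q^*$ has no arrow between $w$ and $u$, the two numbers agree. For $w,u$ of color $0$, the mutation $\mu_\bullet$ adds $(\Gamma\Delta)_{wu}$ arrows $w\to u$ and $(\Gamma\Delta)_{uw}=(\Delta\Gamma)_{wu}$ arrows $u\to w$, which must cancel as well.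
\end{proof}

\begin{lemma}\label{lem:perron}
The Perron vector $\nu$ of $\Gamma+\Delta$ is an eigenvector of $\Gamma$ and of $\Delta$.
\begin{itemize}
\item[(i)] If $Q$ is affine $\boxtimes$ finite, then $\Gamma\nu=2\nu$ and $\Delta\nu=\lambda\nu$ with $\lambda=\|\Delta\|=2\cos(\pi/H)<2$, where $H$ is the common Coxeter number of the components of $\Delta$.
\item[(ii)] If $Q$ is affine $\boxtimes$ affine, then $\Gamma\nu=\Delta\nu=2\nu$ and $K\nu=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $Q$ is connected, $\Gamma+\Delta$ is irreducible and $\mathbb R\nu$ is a full eigenspace; it is preserved by $\Gamma$ and $\Delta$, which commute with $\Gamma+\Delta$. The restriction of $\nu$ to a component of $\Gamma$ is a positive eigenvector of that component, so all components of $\Gamma$ have the same largest eigenvalue, namely the eigenvalue of $\Gamma$ on $\nu$. The same holds for $\Delta$, and $2\cos(\pi/H)$ determines $H$.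
\end{proof}

\begin{lemma}\label{lem:meet}
Every component of $\Gamma$ meets every component of $\Delta$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:commute}, $(\Delta\Gamma)_{uw}>0$ implies $(\Gamma\Delta)_{uw}>0$: in an undirected walk, two consecutive steps ``blue, red'' can be replaced by ``red, blue'' with the same endpoints. Each replacement lowers the number of pairs consisting of a blue step and a later red step, so any two vertices $u,w$ are joined by a walk with all red steps first. The vertex where the color changes lies in the $\Gamma$-component of $u$ and in the $\Delta$-component of $w$.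
\end{proof}

\subsection{The linear recursion and its kernel}

Equation \eqref{eq:log} is a linear recursion with a positive forcing term, so we need the fundamental solution of the linear part. Let $A$ be $\Gamma$ or $\Delta$, with all components affine (``$A$ is affine'') or all finite (``$A$ is finite''). Define matrices $G^A(k)$, $k\in\mathbb Z$, by
\[
G^A(0)=0,\qquad G^A(1)=1,\qquad G^A(k+1)+G^A(k-1)=A\,G^A(k).
\]
Each $G^A(k)$ is a polynomial in $A$ containing only powers of the parity of $k-1$; so it is symmetric and maps $V_t$ to $V_{t+k-1}$. Also $G^A(-k)=-G^A(k)$. The spectrum of $A$ lies in $[-2,2]$. On the eigenvalue $2\cos\theta$ with $\theta\notin\pi\mathbb Z$ the matrix $G^A(k)$ acts by $\sin k\theta/\sin\theta$, and on the eigenvalue $\pm2$ by $k(\pm1)^{k-1}$. Hence $\|G^A(k)\|\le|k|$, and each entry of $G^A(k)$ is at most $|k|$ in absolute value. The solution of $u(t+1)+u(t-1)=Au(t)+b(t)$, $t\ge1$, is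
\begin{equation}\label{eq:duhamel}
u(t)=G^A(t)u(1)-G^A(t-1)u(0)+\sum_{r=1}^{t-1}G^A(t-r)\,b(r)\qquad(t\ge0).
\end{equation}
Indeed, the first two terms solve the homogeneous recursion and have the right values at $t=0,1$; and if $\Sigma(t)$ is the sum, then $\Sigma(t+1)+\Sigma(t-1)=A\Sigma(t)+G^A(1)b(t)$, because the term $r=t-1$ missing from $\Sigma(t-1)$ contains the factor $G^A(0)=0$. Solutions with $b=0$ are called \emph{$A$-linear}. If $A\nu=2\nu$, then $t\mapsto(\alpha_0+\alpha_1t)\,\nu^{(t)}$ and $t\mapsto(\alpha_0+\alpha_1t)\,\nu^{(t+1)}$ are $A$-linear for all real $\alpha_0,\alpha_1$.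

The recursion for $G^A$ contains a subtraction, and yet the kernel is non-negative as long as its Perron component is. The reason is that its columns assemble into roots. Recall that the symmetric Cartan matrix $2-A$ defines reflections $s_i$ of $\mathbb R^I$, $i\in I$, where $s_i$ replaces the coordinate $z_i$ by $-z_i+(Az)_i$ and fixes the others. The \emph{real roots} of the associated Kac--Moody root system are the images of the $e_v$ under the group generated by the $s_i$, and every real root is either $\ge0$ or $\le0$.

\begin{lemma}\label{lem:kernel}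
\begin{itemize}
\item[(i)] If $A$ is affine, then $G^A(k)\ge0$ for all $k\ge0$.
\item[(ii)] If $A$ is finite with Coxeter number $H$, then $G^A(k)\ge0$ for $0\le k\le H$, $G^A(H)=0$, and $G^A(H+1)=-G^A(H-1)$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $G=G^A$, fix $v$, and put $r_k=G(k)e_v+G(k+1)e_v$ for $k\ge0$. The two summands have opposite colors, so $r_k\ge0$ if and only if both are $\geq0$. Apply to $r_{k-1}=G(k-1)e_v+G(k)e_v$ the commuting reflections at all vertices of color $\varepsilon_v+k$, the color of $G(k-1)e_v$. The summand $G(k)e_v$ is unchanged, and $G(k-1)e_v$ is replaced by $-G(k-1)e_v+AG(k)e_v=G(k+1)e_v$. The result is $r_k$. Since $r_0=e_v$, every $r_k$ is a real root, and its sign is the sign of $\langle\nu,r_k\rangle$.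

(i) Here $\langle\nu,G(k)e_v\rangle=k\nu_v$, so $\langle\nu,r_k\rangle=(2k+1)\nu_v>0$.

(ii) Here $\langle\nu,G(k)e_v\rangle=\nu_v\sin(k\pi/H)/\sin(\pi/H)$, so $\langle\nu,r_k\rangle>0$ for $0\le k\le H-1$, which gives $G(k)e_v\ge0$ for $0\le k\le H$. Since $G(H)e_v\ge0$ is orthogonal to $\nu>0$, it vanishes. The recursion at $k=H$ gives the last identity.
\end{proof}

For affine $A$ put $E_A=\ker(A^2-4)$. This is the part of $V$ where the kernel grows:
\begin{equation}\label{eq:EA}
\begin{gathered}
(\tfrac12A)^2=1\ \text{ and }\ G^A(k)=k\,(\tfrac12A)^{k-1}\ \text{ on }E_A,\\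
\|G^A(k)\|\le C\ \text{ on }E_A^\perp\ \text{ for all }k\in\mathbb Z .
\end{gathered}
\end{equation}
The orthogonal projection onto $E_A$ is a polynomial in $A^2$; it commutes with $\Gamma$, $\Delta$ and $J$, and in particular maps $V_t$ to $V_t$.

\begin{lemma}\label{lem:linearsol}
Let $\Gamma$ be affine. There is an even $p>0$, depending only on $Q$, such that every $\Gamma$-linear $u$ on $\mathbb Z$ with $u(t)\in V_t$ can be written uniquely as $u(t)=t\,\alpha^{(t)}+q(t)$ with $\alpha\in V$ and $q$ periodic with period $p$. Moreover $\Gamma\alpha=2\alpha$ and $|\alpha|+\sup_t|q(t)|\le C(|u(0)|+|u(1)|)$.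
\end{lemma}

\begin{proof}
Uniqueness holds because $\alpha_v=\lim u_v(t)/t$. An eigenvalue of $\Gamma$ can be written as $\zeta+\zeta^{-1}$ with $|\zeta|=1$. Here $\zeta$ is an algebraic integer, and each conjugate $\zeta'$ of $\zeta$ has $\zeta'+\zeta'^{-1}\in[-2,2]$, being a root of the characteristic polynomial of $\Gamma$; so $|\zeta'|=1$. By Kronecker's theorem an algebraic integer all of whose conjugates lie on the unit circle is a root of unity. Choose an even $p$ with $\zeta^p=1$ for all these $\zeta$. On an eigenspace in $E_\Gamma^\perp$ we have $\zeta\ne\zeta^{-1}$, and the solutions are combinations of $\zeta^t$ and $\zeta^{-t}$, hence $p$-periodic. Write the $E_\Gamma$-component of $u(t)$ as $(\frac12\Gamma)^tw(t)$ with $w(t)\in V_0\cap E_\Gamma$. Because $(\frac12\Gamma)^{t+1}=(\frac12\Gamma)^{t-1}$ on $E_\Gamma$, the recursion becomes $w(t+1)+w(t-1)=2w(t)$, so $w(t)=w_0+tw_1$. The part $(\frac12\Gamma)^tw_0$ is $2$-periodic. With $\alpha=w_1+\frac12\Gamma w_1$ we have $(\frac12\Gamma)^tw_1=\alpha^{(t)}$ and $\Gamma\alpha=\Gamma w_1+2w_1=2\alpha$. The bound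 holds since $\alpha$ and $q$ depend linearly on $(u(0),u(1))$.
\end{proof}

\begin{lemma}\label{lem:decomp}
Let $Q$ be affine $\boxtimes$ affine. There is an orthogonal decomposition
\[
V=E_\Gamma^\perp\oplus(E_\Gamma\cap E_\Delta^\perp)\oplus E^+\oplus E^-,\qquad E^+\oplus E^-=E_\Gamma\cap E_\Delta,
\]
into subspaces invariant under $\Gamma,\Delta,J$, such that $\Delta=\pm\Gamma$ on $E^\pm$. Moreover $E^+$ is spanned by $\nu^{(0)}$ and $\nu^{(1)}$, $|\nu^{(0)}|^2=|\nu^{(1)}|^2=\frac12|\nu|^2$, and the image of $K$ is orthogonal to $E^+$.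
\end{lemma}

\begin{proof}
The projections onto $E_\Gamma$ and $E_\Delta$ commute, which gives the first two summands and their complement $E_\Gamma\cap E_\Delta$. There $\frac14\Gamma\Delta$ is symmetric, commutes with $\Gamma,\Delta,J$, and has square $\frac1{16}\Gamma^2\Delta^2=1$. Let $E^\pm$ be its $\pm1$-eigenspaces. Multiplying $\Gamma\Delta=\pm4$ by $\Gamma$ gives $4\Delta=\pm4\Gamma$. On $E^+$ we have $(\Gamma+\Delta)^2=4\Gamma^2=16$. The eigenvalue $4$ of $\Gamma+\Delta$ is simple, and so is $-4$, since $J(\Gamma+\Delta)J=-(\Gamma+\Delta)$; hence $E^+\subseteq\operatorname{span}(\nu,J\nu)$. Conversely $\Gamma$ and $\Delta$ both act by $2$ on $\nu$ and by $-2$ on $J\nu$, so these vectors lie in $E^+$. From $\Gamma\nu^{(t)}=2\nu^{(t+1)}$ we get $2|\nu^{(0)}|^2=\langle\nu^{(0)},\Gamma\nu^{(1)}\rangle=2|\nu^{(1)}|^2$. Finally $K$ is symmetric and vanishes on $E^+$.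
\end{proof}

For the doubled $4$-cycle, $E^-$ is spanned by $e_a-e_c$ and $e_b-e_d$, and $V=E^+\oplus E^-$; the functions $m$ and $\delta$ of Section~\ref{sub:cycle} are the coordinates of $f$ in this decomposition.

\section{The exponents of $T_v(t)$}\label{sec:exponents}

\subsection{Cluster variables and tropical evaluation}

A \emph{seed} is a quiver with an element $y_i$ of a field attached to each vertex $i$. Mutation at $k$ mutates the quiver and replaces $y_k$ by $y_k'$, where
\[
y_ky_k'=\prod_{k\to j}y_j+\prod_{i\to k}y_i
\]
and the products run over arrows. The \emph{cluster variables} are the elements obtained by sequences of mutations from a seed with indeterminates at the vertices. The following theorem combines the Laurent phenomenon of Fomin and Zelevinsky with the positivity theorem of Lee and Schiffler \cite{LS}.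

\begin{theorem}\label{thm:laurent}
Every cluster variable of the cluster algebra of a quiver is a Laurent polynomial with non-negative integer coefficients in the initial variables.
\end{theorem}

Start from the seed $(Q,x)$, and at \emph{step} $t=1,2,\dots$ mutate at all vertices of color $t+1$. In $Q$, the edges of $\Gamma$ point out of the vertices of color $0$ and the edges of $\Delta$ point into them, so step $1$ replaces $T_v(0)$ by $T_v(2)$ and $Q$ by $Q^*$. In $Q^*$, the edges of $\Gamma$ point out of the vertices of color $1$ and the edges of $\Delta$ point into them, so step $2$ replaces $T_v(1)$ by $T_v(3)$ and $Q^*$ by $\mu_\bullet(Q)^*=Q$. The pattern repeats. Thus step $t$ replaces $T_v(t-1)$ by $T_v(t+1)$; \emph{whenever a vertex is mutated, its $\Gamma$-edges point out and its $\Delta$-edges point in}; and for $t\ge0$ each $T_v(t)$ is a Laurent polynomial in $x$ with non-negative integer coefficients.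

For a non-zero Laurent polynomial $F$ in $n$ variables with non-negative coefficients and $\xi\in\mathbb R^n$ let $[F](\xi)$ be the maximum of $a\cdot\xi$ over the exponent vectors $a$ of the monomials of $F$. No cancellation can occur in sums and products of such polynomials: the exponent set of $FF'$ is the sumset, and that of $F+F'$ the union, of the exponent sets. Therefore
\begin{equation}\label{eq:trop}
[FF']=[F]+[F'],\qquad[F+F']=\max([F],[F']),\qquad[F](\xi+\xi')\le[F](\xi)+[F](\xi'),
\end{equation}
the last because $[F]$ is a maximum of linear functions. Put $\tau_v(t;\xi)=[T_v(t)](\xi)$ for $t\ge0$.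

\begin{proposition}\label{prop:exponents}
There is $C$, depending only on $Q$, such that for all $v$, all admissible $t\ge1$ and all $\xi\in V$:
\begin{itemize}
\item[(a)] $\tau_v(t;\xi)\le Ct|\xi|$ if $Q$ is affine $\boxtimes$ finite;
\item[(b)] $\tau_v(t;\xi)\le Ct^2|\xi|$ if $Q$ is affine $\boxtimes$ affine.
\end{itemize}
\end{proposition}

The proposition will be used in two ways. With $\xi=-e_u$ it bounds the power of $x_u$ in the denominator. And it compares real solutions: writing each monomial as $e^{a\cdot\xi}=e^{a\cdot\xi^*}e^{a\cdot(\xi-\xi^*)}$ and using that the coefficients are non-negative, we get for the solutions $f,f^*$ with initial values $e^\xi,e^{\xi^*}$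
\begin{equation}\label{eq:compare}
f_v(t)\le f_v^*(t)+\tau_v(t;\xi-\xi^*)\qquad(t\ge0).
\end{equation}

By \eqref{eq:trop} and \eqref{eq:T}, the vector $\tau(t)=\tau(t;\xi)\in V_t$ satisfies
\begin{equation}\label{eq:tau}
\tau(t+1)+\tau(t-1)=\max(\Gamma\tau(t),\Delta\tau(t))\quad(t\ge1),\qquad\tau(0)=\xi^{(0)},\quad\tau(1)=\xi^{(1)} .
\end{equation}
This recursion is $\Gamma$-linear while $K\tau(t)\ge0$ and $\Delta$-linear while $K\tau(t)\le0$, but it is hard to follow when $K\tau(t)$ has coordinates of both signs. Subadditivity suggests cutting the initial data into pieces for which the sign is constant. The pieces of $K\xi$ that one wants, such as its positive and negative parts, need not be of the form $K\xi'$. We therefore enlarge the quiver so that the initial values of the imbalance become free parameters in which a subadditivity still holds.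

\subsection{The framed quiver}

In both cases of the proposition $\Gamma$ is affine. Add to $Q$ a new vertex $v'$ and an arrow $v'\to v$ for each $v\in I$, attach indeterminates $x_v$ to $v$ and $z_v$ to $v'$, and perform the same steps as before, mutating only at the vertices of $I$. The arrows between vertices of $I$ evolve as in $Q$, since they change only through paths $i\to k\to j$ inside $I$. Let $X_v(t)$ be the resulting cluster variables, numbered like the $T_v(t)$. For $t\ge1$ and $v$ of color $t+1$ let $c_v(t)\in\mathbb Z^I$ be the vector whose $u$-th coordinate is the number of arrows $u'\to v$ minus the number of arrows $v\to u'$ just before step $t$. Thus $c_v(1)=e_v$ for $\varepsilon_v=0$. Put $c_v(0)=-e_v$ for $\varepsilon_v=1$.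

\begin{lemma}\label{lem:framing}
For $t\ge1$ we have $c_v(t)\ge0$ for $v$ of color $t+1$, and $c_u(t+1)+c_u(t-1)=\sum_v\Gamma_{uv}c_v(t)$ for $u$ of color $t$. Moreover
\begin{equation}\label{eq:X}
X_v(t+1)X_v(t-1)=\prod_uX_u(t)^{\Gamma_{vu}}+z^{c_v(t)}\prod_uX_u(t)^{\Delta_{vu}} .
\end{equation}
\end{lemma}

\begin{proof}
We use induction on $t$; suppose $c_v(r)\ge0$ for $1\le r\le t$ and that the recursion holds at the times before $t$. Let $u$ have color $t$. Just before step $t$ the net vector of arrows from primed vertices into $u$ is $-c_u(t-1)$: for $t=1$ this is $e_u$, and for $t\ge2$ the arrows at $u$ were reversed in step $t-1$ and not touched by the mutations at the other vertices of the color of $u$, which are not adjacent to $u$. In step $t$, let $v$ be a mutated vertex. All arrows between $v$ and primed vertices point into $v$, because $c_v(t)\ge0$. So the only paths through $v$ joining a primed vertex with $u$ are of the form $w'\to v\to u$, where $v\to u$ is a $\Gamma$-edge; they add $\Gamma_{uv}c_v(t)$. This proves the recursion at time $t$. For fixed $w\in I$,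 the $w$-th coordinates of the $c_v(r)$ form a vector $c^w(r)\in V_{r+1}$ that is $\Gamma$-linear up to $r=t+1$, with $c^w(1)\ge0$ and $c^w(0)\le0$. By \eqref{eq:duhamel} and Lemma~\ref{lem:kernel}(i), $c^w(t+1)=G^\Gamma(t+1)c^w(1)-G^\Gamma(t)c^w(0)\ge0$. In the exchange relation at $v$, the outgoing arrows are the $\Gamma$-edges, and the incoming ones are the $\Delta$-edges and the arrows counted by $c_v(t)$; this is \eqref{eq:X}.
\end{proof}

Apply Theorem~\ref{thm:laurent} to the framed quiver, regarded as an ordinary quiver on $2n$ vertices. Then $F_v(t)=X_v(t)|_{x=1}$ is a non-zero Laurent polynomial in $z$ with non-negative coefficients, $F_v(\varepsilon_v)=1$, and the $F_v(t)$ satisfy \eqref{eq:X}. For $\eta\in V$ put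
\[
P_v(t;\eta)=[F_v(t)](-\eta),\qquad y^\circ_v(t)=c_v(t)\cdot\eta .
\]
Then $P_v(t;\eta)$ is subadditive in $\eta$, and $y^\circ(t)\in V_{t+1}$ is $\Gamma$-linear with $y^\circ(0)=-\eta^{(1)}$ and $y^\circ(1)=\eta^{(0)}$. For fixed $\eta$, \eqref{eq:trop} turns \eqref{eq:X} into a recursion for $P(t)\in V_t$ with $P(0)=P(1)=0$:
\begin{equation}\label{eq:P}
P(t+1)+P(t-1)=\max\big(\Gamma P(t),\,\Delta P(t)-y^\circ(t)\big)=\Gamma P(t)+y(t)^-,
\end{equation}
where $y(t)=y^\circ(t)+KP(t)\in V_{t+1}$ is the tropical imbalance. It satisfies a closed recursion. Applying $K$ to \eqref{eq:P}, using $K\Gamma=\Gamma K$, and adding the recursion for $y^\circ$, we get $y(t+1)+y(t-1)=\Gamma y(t)+Ky(t)^-$, that is,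
\begin{equation}\label{eq:y}
y(t+1)+y(t-1)=\Gamma\,y(t)^+-\Delta\,y(t)^-\quad(t\ge1),\qquad y(0)=-\eta^{(1)},\quad y(1)=\eta^{(0)} .
\end{equation}
The map $\eta\mapsto(y(0),y(1))$ is a linear isometry $V\to V_1\oplus V_0$, so all initial data now occur. By \eqref{eq:duhamel},
\begin{equation}\label{eq:Psum}
P(t)=\sum_{r=1}^{t-1}G^\Gamma(t-r)\,y(r)^- .
\end{equation}
A $\Gamma$-linear sequence that is $\geq0$ for $t\ge1$ solves \eqref{eq:y}, and so does a $\Delta$-linear sequence that is $\leq0$ for $t\ge1$; the sign at $t=0$ plays no role.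

\begin{lemma}\label{lem:tauP}
Given $\xi\in V$, let $f^\circ$ be $\Gamma$-linear with $f^\circ(0)=\xi^{(0)}$, $f^\circ(1)=\xi^{(1)}$, and let $\eta\in V$ correspond to $(y(0),y(1))=(K\xi^{(0)},K\xi^{(1)})$. Then $\tau(t;\xi)=f^\circ(t)+P(t;\eta)$ for $t\ge0$.
\end{lemma}

\begin{proof}
The sequences $y^\circ$ and $Kf^\circ$ are $\Gamma$-linear and agree at $t=0,1$, so they are equal. By \eqref{eq:P}, $u=f^\circ+P$ satisfies
\[
u(t+1)+u(t-1)=\Gamma f^\circ(t)+\max\big(\Gamma P(t),\Delta P(t)-Kf^\circ(t)\big)=\max(\Gamma u(t),\Delta u(t)),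
\]
which is \eqref{eq:tau}, and $u$ has the initial values of $\tau$.
\end{proof}

Since $|f^\circ(t)|\le2t|\xi|$ for $t\ge1$ and $|\eta|\le\|K\|\,|\xi|$, it remains to bound $P_v(t;\eta)$.

\subsection{Proof of Proposition~\ref{prop:exponents}(a)}

By subadditivity $P(t;\eta)\le P(t;\eta^+)+P(t;-\eta^-)$.

For $\zeta\ge0$ and $\eta=\zeta$, the $\Gamma$-linear sequence with the initial values of \eqref{eq:y} is $G^\Gamma(t)\zeta^{(0)}+G^\Gamma(t-1)\zeta^{(1)}$, which is $\ge0$ for $t\ge1$ by Lemma~\ref{lem:kernel}(i). So it equals $y$, and $P(t;\zeta)=0$ by \eqref{eq:Psum}.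

For $\eta=-\zeta$ we have $y(0)=\zeta^{(1)}$ and $y(1)=-\zeta^{(0)}$. The $\Delta$-linear sequence with these values is $-G^\Delta(t)\zeta^{(0)}-G^\Delta(t-1)\zeta^{(1)}$. By Lemma~\ref{lem:kernel}(ii) it is $\le0$ for $1\le t\le H$, so it equals $y(t)$ for $t\le H+1$, and
\[
y(H)=-G^\Delta(H-1)\zeta^{(1)}\le0,\qquad y(H+1)=G^\Delta(H-1)\zeta^{(0)}\ge0 .
\]
This is where the finiteness of $\Delta$ is used: after $H$ steps negative data have turned into data of the first kind. Indeed the $\Gamma$-linear continuation $G^\Gamma(t-H)y(H+1)-G^\Gamma(t-H-1)y(H)$ is $\ge0$ for $t\ge H+1$, so it equals $y(t)$. Hence $y(r)^-=0$ for $r>H$ and $|y(r)|\le2H|\zeta|$ for $1\le r\le H$, and \eqref{eq:Psum} gives $|P(t;-\zeta)|\le2H^2t|\zeta|$. \qed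

\begin{example}\label{ex:kronecker-trop}
For the double arrow, $H=2$ and \eqref{eq:y} is the scalar recursion $y(t+1)+y(t-1)=2y(t)^+$. The data $\eta=-\zeta$ give $\zeta_1,\,-\zeta_0,\,-\zeta_1,\,\zeta_0,\,2\zeta_0+\zeta_1,\dots$, negative only at $t=1,2$. Recursion \eqref{eq:tau} is $\tau(t+1)+\tau(t-1)=\max(2\tau(t),0)$. For $\xi=-e_0$ it gives $-1,0,1,2,\dots$ and for $\xi=-e_1$ it gives $0,-1,0,1,\dots$; so $(x_0x_1)^tT(t)$ is a polynomial for $t\ge0$.
\end{example}

\subsection{Proof of Proposition~\ref{prop:exponents}(b)}

Now negative data stay negative forever, and by \eqref{eq:Psum} a quadratic bound on $P$ requires $y^-$ to be bounded. So the splitting must be into a piece with $y\ge0$ and a piece with $y\le0$ and $y$ \emph{bounded}. Constant multiples of $\nu^{(t+1)}$ are both $\Gamma$-linear and $\Delta$-linear, and adding them produces any sign we like in a bounded sequence. It therefore suffices to prove the following.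

\emph{Claim.} Let $y(0)\in V_1$, $y(1)\in V_0$ lie in the image of $K$ and correspond to $\eta$. Then there are a $\Gamma$-linear sequence $y_a$ and a $\Delta$-linear sequence $y_b$ with values in $V_{t+1}$ such that $y(t)=y_a(t)+y_b(t)$ for $t=0,1$, and $|y_a(t)|,|y_b(t)|\le C_0|\eta|$ for all $t\ge0$, with $C_0$ depending only on $Q$.

Split $y(0),y(1)$ according to Lemma~\ref{lem:decomp}; the components keep their colors. The components in $E_\Gamma^\perp$ have a bounded $\Gamma$-linear evolution by \eqref{eq:EA} and go into $y_a$. The components in $E_\Gamma\cap E_\Delta^\perp$ have a bounded $\Delta$-linear evolution and go into $y_b$. The components in $E^+$ vanish. Let $u_0,u_1$ be the components in $E^-$, and put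
\[
a_0=\tfrac12\big(u_0+\tfrac12\Gamma u_1\big),\quad a_1=\tfrac12\big(u_1+\tfrac12\Gamma u_0\big),\quad b_0=\tfrac12\big(u_0-\tfrac12\Gamma u_1\big),\quad b_1=\tfrac12\big(u_1-\tfrac12\Gamma u_0\big).
\]
Then $u_i=a_i+b_i$. Since $\Gamma^2=4$ on $E^-$, we have $\Gamma a_0=2a_1$ and $\Gamma a_1=2a_0$, so the $2$-periodic sequence $a_0,a_1,a_0,\dots$ is $\Gamma$-linear. Also $\Gamma b_0=-2b_1$ and $\Gamma b_1=-2b_0$; as $\Delta=-\Gamma$ on $E^-$, the sequence $b_0,b_1,b_0,\dots$ is $\Delta$-linear. This proves the claim.

The data of Lemma~\ref{lem:tauP} lie in the image of $K$. Put $R=C_0|\eta|/\min_v\nu_v$. The sequence $y_a(t)+R\nu^{(t+1)}$ is $\Gamma$-linear and $\ge0$, the sequence $y_b(t)-R\nu^{(t+1)}$ is $\Delta$-linear and $\le0$, and both solve \eqref{eq:y}, say for the parameters $\eta_+$ and $\eta_-$. Their initial values add up to those of $y$, so $\eta=\eta_++\eta_-$. By \eqref{eq:Psum}, $P(t;\eta_+)=0$ and $|P(t;\eta_-)|\le\sum_{r<t}(t-r)\,C|\eta|\le Ct^2|\eta|$. Subadditivity gives $P_v(t;\eta)\le Ct^2|\eta|$. \qed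

\begin{remark}
The vanishing of the $E^+$-component cannot be dispensed with. For $\eta=-\nu$, which lies in $E^+$, the solution of \eqref{eq:y} is $y(t)=(1-2t)\nu^{(t+1)}$, and \eqref{eq:Psum} gives $P(t)=\sum_{r<t}(t-r)(2r-1)\,\nu^{(t)}$, which is of order $t^3$.
\end{remark}

\section{Quadratic growth: proof of Theorem~\ref{thm:B}}\label{sec:quadratic}

Let $Q$ be affine $\boxtimes$ affine, and fix positive initial values $x=e^\xi$; constants may depend on $\xi$.

\subsection{The lower bound}

Neither $\varphi$ nor $\psi$ is bounded below by a positive constant, but their sum is: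
\begin{equation}\label{eq:log4}
\varphi_v(r)+\psi_v(r)=\log\big(2+2\cosh h_v(r)\big)\ge\log4\qquad(\varepsilon_v\equiv r+1).
\end{equation}
So we use both forms of \eqref{eq:log} at once. Apply \eqref{eq:duhamel} with $(A,b)=(\Gamma,\varphi)$ and with $(A,b)=(\Delta,\psi)$ and add. The homogeneous terms are $O(t)$. All entries of $G^\Gamma(k),G^\Delta(k)$, $k\ge0$, and of $\varphi,\psi$ are $\ge0$ by Lemma~\ref{lem:kernel}(i), so we may discard the off-diagonal terms:
\[
2f_v(t)\ge-Ct+\sum_{1\le k\le t-1,\ k\text{ odd}}\min\big(G^\Gamma_{vv}(k),G^\Delta_{vv}(k)\big)\,\big(\varphi_v(t-k)+\psi_v(t-k)\big).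
\]
For odd $k$, \eqref{eq:EA} shows that $G^A(k)$ is multiplication by $k$ on $E_A$. Since $\nu\in E_A$, the projection of $e_v$ onto $E_A$ has squared norm at least $\nu_v^2/|\nu|^2$, so $G^A_{vv}(k)\ge k\nu_v^2/|\nu|^2-C$ for $A=\Gamma,\Delta$. The odd numbers below $t$ add up to $t^2/4+O(t)$, and with \eqref{eq:log4} we get
\begin{equation}\label{eq:lower}
f_v(t)\ge ct^2-Ct\qquad(t\ge1).
\end{equation}

\subsection{A solution in closed form}

Proposition~\ref{prop:exponents} alone gives no upper bound: it controls the exponents of $T_v(t)$ but not the sum of its coefficients, which is the value at $x=1$. By \eqref{eq:compare}, however, it is enough to know one solution of quadratic growth. We look for one of the form $f^*(t)=\big(\frac a2t^2\nu+w\big)^{(t)}$. Then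
\[
f^*(t+1)+f^*(t-1)=\big(a(t^2+1)\nu+2w\big)^{(t+1)},
\]
while $\Gamma f^*(t)=(at^2\nu+\Gamma w)^{(t+1)}$ and $\Delta f^*(t)=(at^2\nu+\Delta w)^{(t+1)}$. The terms $at^2\nu$ cancel, and $f^*$ solves the T-system if and only if \eqref{eq:special} below holds.

\begin{proposition}\label{prop:special}
There are $w\in V$ and $a>0$ such that, in all coordinates,
\begin{equation}\label{eq:special}
\log\big(e^{\Gamma w}+e^{\Delta w}\big)=2w+a\nu .
\end{equation}
\end{proposition}

\begin{proof}
Let $M=\frac12(\Gamma+\Delta)$ and $\Lambda(z)=\log(2\cosh\frac z2)$, so that $\Lambda\ge\log2$ and $0\le\Lambda(z)-\frac12|z|\le\log2$. The left side of \eqref{eq:special} is $Mw+\Lambda(Kw)$. The equation is unchanged by adding a multiple of $\nu$ to $w$, so we look for $w\in\nu^\perp$, and we eliminate $a$ by the orthogonal projection $\pi$ onto $\nu^\perp$. To connect the problem with a linear one, consider the maps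
\[
\Psi_\theta\colon\nu^\perp\to\nu^\perp,\qquad\Psi_\theta(w)=\pi\big[(M-2)w+\theta\,\Lambda(Kw)\big],\qquad0\le\theta\le1 .
\]
Recall that a continuous map from a closed ball centered at $0$ in $\mathbb R^m$ to $\mathbb R^m$ without zeros on the boundary has a Brouwer degree in $\mathbb Z$; the degree is invariant under homotopies without zeros on the boundary, it is $\pm1$ for an invertible linear map, and a map of non-zero degree has a zero. The map $\Psi_0=M-2$ is invertible on $\nu^\perp$, since $2$ is a simple eigenvalue of the irreducible matrix $M$. So it suffices to show that the zeros of all $\Psi_\theta$ lie in a common ball: then $\Psi_1$ has a zero $w$, \eqref{eq:special} holds with some real $a$, and pairing with $\nu$ gives $a|\nu|^2=\langle\nu,\Lambda(Kw)\rangle>0$.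

Suppose $\Psi_{\theta_k}(w_k)=0$ and $|w_k|\to\infty$. Then $(M-2)w_k+\theta_k\Lambda(Kw_k)=a_k\nu$ with real $a_k$. Divide by $|w_k|$ and pass to a subsequence with $\theta_k\to\theta$ and $w_k/|w_k|\to\omega$. The left side converges to $(M-2)\omega+\frac\theta2|K\omega|$, where $|K\omega|$ now denotes the coordinatewise absolute value, so $a_k/|w_k|$ converges to some $a'$, and
\begin{equation}\label{eq:limit}
(2-M)\omega+a'\nu=\tfrac\theta2\,(u^++u^-),\qquad u=K\omega,\quad\omega\in\nu^\perp,\quad|\omega|=1 .
\end{equation}
Apply $K$, which commutes with $M$ and kills $\nu$: $(2-M)(u^+-u^-)=\frac\theta2K(u^++u^-)$. With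
\[
\Gamma_\theta=M+\tfrac\theta2K=\tfrac{1+\theta}2\Gamma+\tfrac{1-\theta}2\Delta,\qquad\Delta_\theta=M-\tfrac\theta2K=\tfrac{1-\theta}2\Gamma+\tfrac{1+\theta}2\Delta
\]
this reads $(2-\Gamma_\theta)u^+=(2-\Delta_\theta)u^-$. Pair with $u^+$. Since $\langle u^+,u^-\rangle=0$ and $\Delta_\theta\ge0$,
\[
\langle u^+,(2-\Gamma_\theta)u^+\rangle=-\langle u^+,\Delta_\theta u^-\rangle\le0 .
\]
The matrix $2-\Gamma_\theta$ is positive semidefinite, because $\|\Gamma_\theta\|\le2$. Hence $\Gamma_\theta u^+=2u^+$, and then $\Delta_\theta u^-=2u^-$. If $u^+_v=0$, then $(\Gamma_\theta u^+)_v=0$, and since $\Gamma_\theta\ge\frac12\Gamma$, the vector $u^+$ vanishes at all $\Gamma$-neighbors of $v$. So the support of $u^+$ is a union of components of $\Gamma$, and for the same reason the support of $u^-$ is a union of components of $\Delta$. These supports are disjoint, so by Lemma~\ref{lem:meet} one of them is empty. Thus $u\ge0$ or $u\le0$; but $\langle\nu,u\rangle=\langle K\nu,\omega\rangle=0$ with $\nu>0$, so $u=0$. Pairing \eqref{eq:limit} with $\nu$ now gives $a'=0$, hence $(2-M)\omega=0$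 and $\omega\in\mathbb R\nu\cap\nu^\perp=0$, contradicting $|\omega|=1$.
\end{proof}

\subsection{The upper bound}

Let $f^*$ be the solution given by Proposition~\ref{prop:special} and $e^{\xi^*}$ its initial values. By \eqref{eq:compare} and Proposition~\ref{prop:exponents}(b),
\begin{equation}\label{eq:upper}
f_v(t)\le\tfrac a2\nu_vt^2+w_v+Ct^2|\xi-\xi^*|\le C't^2\qquad(t\ge1).
\end{equation}
Together with \eqref{eq:lower} this proves Theorem~\ref{thm:B}; the case $\xi=0$ is growth as $\exp(t^2)$. \qed

\section{Linear recurrences: proof of Theorem~\ref{thm:A}}\label{sec:linearizable}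

Let $\Gamma$ be affine and $\Delta$ finite, with $\lambda<2$ as in Lemma~\ref{lem:perron} and $p$ as in Lemma~\ref{lem:linearsol}. We follow the plan of Section~\ref{sub:kronecker}. Proposition~\ref{prop:exponents}(a) with $\xi=-e_u$ gives an integer $C_1\geq0$ such that
\begin{equation}\label{eq:denominator}
T_v(t)\prod_{u\in I}x_u^{C_1(t+1)}\in\mathbb Z[x]\qquad(t\ge0).
\end{equation}

\subsection{A box of initial values on which $\Gamma$ dominates}\label{sub:box}

We need initial values for which $\varphi$ is exponentially small from the start, and they must fill a box with sides of length $4$. Far out along the $\Gamma$-linear solution $(t+1)s\,\nu^{(t)}$ such a box is small on the logarithmic scale. Let $\nu_{\min}=\min_v\nu_v$. Fix $\ell\ge1$ with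
\begin{equation}\label{eq:ell}
n\sum_{k\ge1}k\,e^{-\ell(k+1)}\le1 .
\end{equation}
For $s>0$ with $e^{s\nu_{\min}}\ge4$ let
\[
\mathcal K=\prod_{v\in I}[X_v,X_v+4],\qquad X_v=e^{s(1+\varepsilon_v)\nu_v}.
\]
For $x\in\mathcal K$ we have $f_v(\varepsilon_v)=s(1+\varepsilon_v)\nu_v+\delta_v$ with $0\le\delta_v\le\log(1+4/X_v)\le1$. Let $f^\circ$ be the $\Gamma$-linear sequence on $\mathbb Z$ that agrees with $f$ at $t=0,1$. By \eqref{eq:log} and \eqref{eq:duhamel},
\[
f(t)=f^\circ(t)+\rho(t),\qquad\rho(t)=\sum_{r=1}^{t-1}G^\Gamma(t-r)\varphi(r)\ge0\qquad(t\ge0).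
\]
The difference $f^\circ(t)-(t+1)s\,\nu^{(t)}$ is $\Gamma$-linear with initial values $\delta$, so it is $O(t+1)$ with a constant depending only on $Q$. Since $K\nu=(2-\lambda)\nu$, there is $C_2$ depending only on $Q$ with
\[
(Kf^\circ(t))_u\ge(t+1)\big(s(2-\lambda)\nu_{\min}-C_2\big)\qquad(t\ge0,\ \varepsilon_u\equiv t+1).
\]

\begin{lemma}\label{lem:box}
Suppose $s(2-\lambda)\nu_{\min}\ge C_2+d+\ell$. Then for all $x\in\mathcal K$ and $t\ge0$ we have $\rho_v(t)\le t$ and $0<\varphi_u(t)\le e^{-\ell(t+1)}$ for $\varepsilon_v\equiv t$, $\varepsilon_u\equiv t+1$.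
\end{lemma}

\begin{proof}
We have $\rho(0)=\rho(1)=0$. Let $t\ge1$ and suppose $\rho_v(r)\le r$ for $0\le r\le t$. For these $r$, since $\Gamma\rho(r)\ge0$ and $(\Delta\rho(r))_u\le dr$,
\[
h_u(r)=(Kf^\circ(r))_u+(K\rho(r))_u\ge(r+1)\big(s(2-\lambda)\nu_{\min}-C_2-d\big)\ge\ell(r+1),
\]
so $\varphi_u(r)\le e^{-h_u(r)}\le e^{-\ell(r+1)}$. Then $\rho_v(t+1)\le n\sum_{r=1}^t(t+1-r)e^{-\ell(r+1)}\le t+1$ by \eqref{eq:ell}.
\end{proof}

The sequence $f^\circ$ matches $f$ at the start; we now pass to the $\Gamma$-linear sequence that matches $f$ at $t=+\infty$. For $t\in\mathbb Z$ put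
\[
f^\infty(t)=f^\circ(t)+\sum_{r\ge1}G^\Gamma(t-r)\varphi(r)\in V_t .
\]
The series converges by Lemma~\ref{lem:box}, and each term is $\Gamma$-linear in $t$, so $f^\infty$ is $\Gamma$-linear. For $t\ge0$ the terms with $r<t$ add up to $\rho(t)$, and since $G^\Gamma$ is odd,
\begin{equation}\label{eq:chi}
\chi(t):=f(t)-f^\infty(t)=\sum_{k\ge1}G^\Gamma(k)\,\varphi(t+k),\qquad|\chi_v(t)|\le n\sum_{k\ge1}ke^{-\ell(t+k+1)}\le1 .
\end{equation}
Write $f^\infty(t)=t\,\alpha^{(t)}+q(t)$ as in Lemma~\ref{lem:linearsol}. The $\Gamma$-linear sequence $f^\infty(t)-(t+1)s\,\nu^{(t)}$ has at $t=0,1$ the coordinates $\delta_v-\chi_v(\varepsilon_v)$, of absolute value at most $2$. By the uniqueness and the bound in Lemma~\ref{lem:linearsol},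
\[
|\alpha-s\nu|\le C,\qquad|q(t)-s\,\nu^{(t)}|\le C,
\]
with $C$ depending only on $Q$. Put $\kappa=K\alpha=(2-\Delta)\alpha$. Then $|\kappa-s(2-\lambda)\nu|\le C$, and $Kf^\infty(t)=t\,\kappa^{(t+1)}+Kq(t)$. Now fix $s$ so large that Lemma~\ref{lem:box} applies and $\kappa_u\ge1$ for all $u$ and all $x\in\mathcal K$; both are possible only because $\lambda<2$. Let $\alpha^*>0$ be an upper bound for all $\alpha_v$ on $\mathcal K$. The vectors $\alpha,\kappa,q$ depend on $x$, but \emph{from now on all constants are uniform in $x\in\mathcal K$.}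

\subsection{The exponential expansion}

Let $\mathbb N=\{0,1,2,\dots\}$ and $|\mathbf j|=\sum_uj_u$ for $\mathbf j\in\mathbb N^I$, so $\mathbf j\cdot\kappa\ge|\mathbf j|$.

\begin{proposition}\label{prop:expansion}
There are $t_0\ge0$ and $B>0$ such that for every $x\in\mathcal K$ and $v\in I$ there are $p$-periodic functions $b_{\mathbf j}$, $\mathbf j\in\mathbb N^I$, on $\{t\equiv\varepsilon_v\}$ with
\begin{equation}\label{eq:expansion}
T_v(t)=\sum_{\mathbf j\in\mathbb N^I}b_{\mathbf j}(t)\,e^{(\alpha_v-\mathbf j\cdot\kappa)t}\quad(t\ge t_0,\ t\equiv\varepsilon_v),\qquad\sum_{\mathbf j}\sup|b_{\mathbf j}|\;e^{-\mathbf j\cdot\kappa\,t_0}\le B .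
\end{equation}
\end{proposition}

\begin{proof}
For $t\equiv\varepsilon_u+1$ put $W_u(t)=e^{-(Kq(t))_u}e^{-\kappa_ut}$; there is $C_3$ with $e^{-(Kq(t))_u}\le C_3$. Since $h=Kf^\infty+K\chi$, we have $\varphi_u=\log(1+W_ue^{-(K\chi)_u})$, and \eqref{eq:chi} says that $\chi$ is a fixed point of
\begin{equation}\label{eq:Phi}
\Phi(\chi)_v(t)=\sum_{u\in I}\sum_{k\ge1}G^\Gamma_{vu}(k)\log\Big(1+W_u(t+k)\,e^{-(K\chi(t+k))_u}\Big)\qquad(t\equiv\varepsilon_v).
\end{equation}
Only terms with $t+k\equiv\varepsilon_u+1$ occur, because $G^\Gamma_{vu}(k)=0$ unless $\varepsilon_v\equiv\varepsilon_u+k-1$. We solve the same equation in a space of exponential series, and then use uniqueness in a space of bounded sequences to conclude that $\chi$ is the sum of such a series.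

\emph{The algebras.} Fix $x\in\mathcal K$ and $t_0\ge0$. For $i\in\mathbb Z/2$ let $\mathfrak A_i$ be the space of families $a=(a_{\mathbf j})_{\mathbf j\in\mathbb N^I}$ of $p$-periodic real functions on $\{t\equiv i\}$ with
\[
\|a\|=\sum_{\mathbf j}\sup|a_{\mathbf j}|\;e^{-\mathbf j\cdot\kappa\,t_0}<\infty ,
\]
and with the product $(aa')_{\mathbf j}=\sum_{\mathbf j'+\mathbf j''=\mathbf j}a_{\mathbf j'}a'_{\mathbf j''}$. This is a weighted $\ell^1$-space with multiplicative weight, hence a commutative Banach algebra with unit: it is complete and $\|aa'\|\le\|a\|\|a'\|$. For $t\ge t_0$, $t\equiv i$, the evaluation $a(t)=\sum_{\mathbf j}a_{\mathbf j}(t)e^{-\mathbf j\cdot\kappa\,t}$ is an algebra homomorphism to $\mathbb R$ with $|a(t)|\le\|a\|$; it therefore commutes with norm-convergent series. The families with $a_{\mathbf 0}=0$ form a closed ideal $\mathfrak A_i^+$. The function $W_u$ is the evaluation of the element $\hat W_u\in\mathfrak A^+_{\varepsilon_u+1}$ whose only non-zero component is $e^{-(Kq)_u}$ at $\mathbf j=e_u$, and $\|\hat W_u\|\le C_3e^{-t_0}$. For $k\ge1$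 the shift $(S_ka)_{\mathbf j}(t)=e^{-\mathbf j\cdot\kappa\,k}a_{\mathbf j}(t+k)$ satisfies $(S_ka)(t)=a(t+k)$ and maps $\mathfrak A_i^+$ to $\mathfrak A^+_{i+k}$ with norm at most $e^{-k}$, since $\mathbf j\cdot\kappa\ge1$ for $\mathbf j\ne\mathbf 0$. This decay beats the linear growth of the kernel: $\Sigma_{vu}=\sum_{k\ge1}G^\Gamma_{vu}(k)S_k$ converges to an operator $\mathfrak A^+_{\varepsilon_u+1}\to\mathfrak A^+_{\varepsilon_v}$ of norm at most $\sum_kke^{-k}<1$.

\emph{Contraction in the algebras.} Let $\mathcal B$ be the set of $a=(a_v)\in\prod_v\mathfrak A^+_{\varepsilon_v}$ with $\|a\|_{\max}=\max_v\|a_v\|\le1$. For $a\in\mathcal B$ the element $(Ka)_u=\sum_vK_{uv}a_v$ lies in $\mathfrak A_{\varepsilon_u+1}$ and has norm at most $d$. Put $z_u=\hat W_ue^{-(Ka)_u}\in\mathfrak A^+_{\varepsilon_u+1}$. From $\|y^j-y'^j\|\le jr^{j-1}\|y-y'\|$ for $\|y\|,\|y'\|\le r$ we see that $\exp$ is $e^d$-Lipschitz on the ball of radius $d$, and that $\log(1+z)=\sum_{j\ge1}(-1)^{j-1}z^j/j$ is $2$-Lipschitz on the ball of radius $\frac12$; the latter map fixes $0$ and preserves the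 ideal. Hence
\[
\|z_u\|\le C_3e^{d-t_0},\qquad\|z_u-z'_u\|\le C_3\,d\,e^{d-t_0}\|a-a'\|_{\max}.
\]
Choose $t_0$ with $4n\,d\,C_3e^{d-t_0}\le1$; note $d\ge2$. Then $\|z_u\|\le\frac12$, and $\hat\Phi(a)_v=\sum_u\Sigma_{vu}\log(1+z_u)$ satisfies $\|\hat\Phi(a)\|_{\max}\le2nC_3e^{d-t_0}\le1$ and has Lipschitz constant at most $2ndC_3e^{d-t_0}\le\frac12$. Let $\hat\chi\in\mathcal B$ be its fixed point.

\emph{Identification.} Let $\mathcal B'$ be the set of real families $(\chi_v(t))_{t\ge t_0,\ t\equiv\varepsilon_v}$ with all entries in $[-1,1]$, with the supremum norm. Formula \eqref{eq:Phi} defines $\Phi$ on $\mathcal B'$. For $t\ge t_0$ we have $0<W_u(t+k)\le C_3e^{-t_0}e^{-k}$, the function $\log(1+z)$ is $1$-Lipschitz for $z\ge0$, and $e^{-y}$ is $e^d$-Lipschitz on $[-d,d]$. So $\Phi$ has Lipschitz constant at most $n\sum_kke^{-k}\cdot C_3\,d\,e^{d-t_0}\le\frac14$ on $\mathcal B'$, and it has at most one fixed point there. The sequence $\chi$ is one, by \eqref{eq:chi}. The evaluation of $\hat\chi$ lies in $\mathcal B'$ and is another, since evaluation turns each operation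 in $\hat\Phi$ into the corresponding operation in $\Phi$. Hence $\chi_v(t)=\hat\chi_v(t)$ for $t\ge t_0$.

Finally $T_v(t)=e^{\alpha_vt}e^{q_v(t)}e^{\chi_v(t)}$. Take $b_{\mathbf j}=e^{q_v}\,(e^{\hat\chi_v})_{\mathbf j}$; the sum in \eqref{eq:expansion} is at most $e^{\sup q_v}\|e^{\hat\chi_v}\|\le e^{\sup q_v+1}$.
\end{proof}

\subsection{Hankel determinants vanish}

Fix $v$. Let $a_m=T_v(\varepsilon_v+2m)$ for $m\in\mathbb Z$, let $S$ be the shift $m\mapsto m+1$, and put
\[
\mathcal H_N(m)=\det\big(a_{m+i+i'}\big)_{0\le i,i'\le N}\in\mathbb Q(x),\qquad\mathcal H_{-1}(m)=1 .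
\]
The arithmetic input is the following lemma. It rests on Chebyshev's theorem: a monic real polynomial of degree $\geq1$ attains absolute value at least $2$ somewhere on any interval of length $4$.

\begin{lemma}\label{lem:chebyshev}
A non-zero $R\in\mathbb Z[x_1,\dots,x_n]$ satisfies $\max|R|\ge1$ on any product of $n$ closed intervals of length $4$.
\end{lemma}

\begin{proof}
We use induction on $n$; for $n=0$, $R$ is a non-zero integer. The leading coefficient of $R$ with respect to $x_n$ is a non-zero integer polynomial in $x_1,\dots,x_{n-1}$, so it has absolute value $\ge1$ at some point of the smaller box. At that point $R$ divided by this value is a monic polynomial in $x_n$, whose maximum modulus on the last interval is $1$ if the degree is $0$ and at least $2$ otherwise.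
\end{proof}

\begin{proposition}\label{prop:hankel}
There are $N\ge1$ and $m_1$ with $\mathcal H_N(m)=0$ in $\mathbb Q(x)$ for all $m\ge m_1$.
\end{proposition}

\begin{proof}
Let $L\in\mathbb N$, to be chosen. For $x\in\mathcal K$ consider the difference operator
\[
\Omega_L(S)=\prod_{|\mathbf j|\le L}\Big(S^p-e^{2p(\alpha_v-\mathbf j\cdot\kappa)}\Big).
\]
It is monic of a degree $D=D(L)$ independent of $x$, and its coefficients are bounded on $\mathcal K$ in terms of $L$. The operator $S^p$ shifts $t$ by $2p$, and so multiplies the $\mathbf j$-th term of \eqref{eq:expansion} by $e^{2p(\alpha_v-\mathbf j\cdot\kappa)}$. Thus $\Omega_L(S)$ kills the terms with $|\mathbf j|\le L$. For $t\ge t_0$ the remaining terms have a sum of absolute value at most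
\[
e^{\alpha^*t}\sum_{|\mathbf j|>L}\sup|b_{\mathbf j}|\,e^{-\mathbf j\cdot\kappa\,t_0}\,e^{-\mathbf j\cdot\kappa\,(t-t_0)}\le Be^{\alpha^*t}e^{-L(t-t_0)} .
\]
Hence for $2m\ge t_0$, uniformly on $\mathcal K$,
\[
|a_m|\le Ce^{2\alpha^*m},\qquad|(\Omega_L(S)a)_m|\le C_L\,e^{2(\alpha^*-L)m}.
\]
Let $N+1=2D$. For $i'=N,N-1,\dots,D$ in this order, add to column $i'$ of the Hankel matrix the combination of the columns $i'-D,\dots,i'-1$ given by the lower coefficients of $\Omega_L$. These columns are still unmodified at that moment, so column $i'$ acquires the entries $(\Omega_L(S)a)_{m+i+i'-D}$, and the determinant does not change. Now $D$ columns are $O(e^{2\alpha^*m})$ and $D$ columns are $O(e^{2(\alpha^*-L)m})$, so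
\[
|\mathcal H_N(m)|\le C_L'\exp\big(2m(N+1)[\alpha^*-\tfrac12L]\big).
\]
The entries of the Hankel matrix are values $T_v(t)$ with $0\le t$ and $t+1\le2m+4N+2$, so by \eqref{eq:denominator}
\[
R_m=\mathcal H_N(m)\prod_{u}x_u^{C_1(N+1)(2m+4N+2)}\in\mathbb Z[x].
\]
On $\mathcal K$ the monomial is at most $C_L''\exp(2m(N+1)\gamma)$ with $\gamma=C_1\sum_u\log(X_u+4)$, and $\gamma$ does not depend on $L$. Choose $L$ with $\frac12L>\alpha^*+\gamma$. Then $\max_{\mathcal K}|R_m|\to0$ as $m\to\infty$, and Lemma~\ref{lem:chebyshev} gives $R_m=0$ for all large $m$.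
\end{proof}

The linear bound in \eqref{eq:denominator} is exactly what the last step can afford: exponents of order $t^2$ would make the monomial of size $e^{Cm^2}$, which no choice of $L$ compensates.

\subsection{From determinants to a recurrence on all of $\mathbb Z$}

Let $N$ now be minimal such that $\mathcal H_N(m)=0$ for all large $m$, say for $m\ge m_2$. Then $N\ge1$, as $\mathcal H_0(m)=a_m\ne0$. The Desnanot--Jacobi identity expresses the determinant of a square matrix times its central minor (first and last rows and columns deleted) as the product of the two principal corner minors minus the product of the two other corner minors. For a Hankel matrix it reads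
\[
\mathcal H_N(m)\,\mathcal H_{N-2}(m+2)=\mathcal H_{N-1}(m)\,\mathcal H_{N-1}(m+2)-\mathcal H_{N-1}(m+1)^2 .
\]
If $\mathcal H_{N-1}(m)=0$ for some $m\ge m_2$, then $\mathcal H_{N-1}(m+1)=0$, and by induction $\mathcal H_{N-1}$ vanishes from $m$ on, contradicting minimality. So $\mathcal H_{N-1}(m)\ne0$ for all $m\ge m_2$.

Let $\mathbf a_m=(a_m,\dots,a_{m+N})\in\mathbb Q(x)^{N+1}$. For $m\ge m_2$ the vectors $\mathbf a_m,\dots,\mathbf a_{m+N-1}$ are linearly independent, since their first $N$ coordinates form a matrix of determinant $\mathcal H_{N-1}(m)$. They span a hyperplane $\Pi_m$, which contains $\mathbf a_{m+N}$ because $\mathcal H_N(m)=0$. Hence $\Pi_{m+1}\subseteq\Pi_m$, and the two are equal by dimension. So there is a non-zero $c\in\mathbb Q(x)^{N+1}$, \emph{unique up to scaling}, with $c\cdot\mathbf a_m=0$ for all $m\ge m_2$.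

To extend the recurrence to all $m$ we use the time translation of the T-system. Running \eqref{eq:T} backward from times $2,3$ to times $0,1$ expresses the $x_u$ rationally in the $n$ elements $T_u(\varepsilon_u+2)$. These elements therefore generate $\mathbb Q(x)$, which has transcendence degree $n$, so they are algebraically independent, and $x_u\mapsto T_u(\varepsilon_u+2)$ defines a field automorphism $\sigma$ of $\mathbb Q(x)$. The families $\sigma(T_u(t))$ and $T_u(t+2)$ satisfy the same recursion, have non-zero terms, and agree at $t=\varepsilon_u$; so $\sigma(T_u(t))=T_u(t+2)$ for all admissible $t\in\mathbb Z$, and $\sigma(a_m)=a_{m+1}$. Let $k\ge0$. Applying $\sigma^{-k}$ gives $\sigma^{-k}(c)\cdot\mathbf a_m=0$ for all $m\ge m_2-k$, in particular for $m\ge m_2$. By uniqueness $\sigma^{-k}(c)$ is a non-zero multiple of $c$, so $c\cdot\mathbf a_m=0$ for $m\ge m_2-k$. As $k$ is arbitrary, $\sum_{i=0}^Nc_iT_v(t+2i)=0$ for all admissible $t\in\mathbb Z$. This proves Theorem~\ref{thm:A}. \qed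

\section{Asymptotics for all positive initial values}\label{sec:asymptotics}

In this section the positive initial values $x=e^\xi$ are arbitrary and fixed, constants may depend on them, and $g(t)=\langle\nu,f(t)\rangle$. Since $\Gamma\nu=2\nu$, pairing \eqref{eq:log} with $\nu$ gives
\begin{equation}\label{eq:g}
g(t+1)-2g(t)+g(t-1)=\langle\nu,\varphi(t)\rangle>0 .
\end{equation}
So $g$ is convex, and an upper bound on $g$ bounds the partial sums of $\varphi$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
\emph{Step 1: $\varphi$ is summable.} Let $f^*=f^\circ+\rho$ be a solution with initial values in the box $\mathcal K$ of Section~\ref{sub:box}; it is $O(t)$ by Lemma~\ref{lem:box}. By \eqref{eq:compare} and Proposition~\ref{prop:exponents}(a), $f_v(t)\le Ct$ for $t\ge1$. The slopes $g(t+1)-g(t)$ increase, and they are bounded above because $g(t)\le Ct$. By \eqref{eq:g}, $\sum_{r\ge1}|\varphi(r)|<\infty$. In particular $\varphi(t)\to0$, that is, $h_u(t)\to+\infty$ for every $u$.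

\emph{Step 2: the slopes exist.} By \eqref{eq:duhamel} and \eqref{eq:EA} the component of $f(t)$ in $E_\Gamma^\perp$ is bounded. Let $\pi_\Gamma$ be the projection onto $E_\Gamma$. Since even powers of $\frac12\Gamma$ are the identity on $E_\Gamma$,
\[
\pi_\Gamma f(t)=(\tfrac12\Gamma)^t\,\pi_\Gamma\Big[t\,\tfrac12\Gamma f(1)-(t-1)f(0)+\sum_{r=1}^{t-1}(t-r)(\tfrac12\Gamma)^{r+1}\varphi(r)\Big].
\]
The bracket lies in $V_0$, and by dominated convergence its projection divided by $t$ tends to some $w_1\in V_0\cap E_\Gamma$. With $\alpha=w_1+\frac12\Gamma w_1$ we get $f_v(t)/t\to\alpha_v$ and $\Gamma\alpha=2\alpha$, as in Lemma~\ref{lem:linearsol}. Then $h_u(t)/t\to\kappa_u$, where $\kappa=K\alpha=(2-\Delta)\alpha$, and $\kappa\ge0$ by Step~1.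

\emph{Step 3: $\kappa>0$.} We must exclude that $h_u$ tends to infinity sublinearly. For each component $\mathcal C$ of $\Gamma$ let $e_{\mathcal C}$ be the restriction of $\nu$ to $\mathcal C$, normalized to length $1$. These vectors form an orthonormal basis of $\ker(\Gamma-2)$, which is $\Delta$-invariant and contains $\alpha$, hence $\kappa$. Write $\kappa=\sum_{\mathcal C}\kappa_{\mathcal C}e_{\mathcal C}$ with $\kappa_{\mathcal C}\ge0$, and suppose that $Z=\{\mathcal C:\kappa_{\mathcal C}=0\}$ is non-empty. The symmetric matrix $\big(\langle e_{\mathcal C},\Delta e_{\mathcal C'}\rangle\big)_{\mathcal C,\mathcal C'\in Z}$ has entries $\ge0$ and largest eigenvalue $\lambda_Z\le\|\Delta\|<2$, with an eigenvector $(\omega_{\mathcal C})\ge0$, not zero. For $\omega=\sum_{\mathcal C\in Z}\omega_{\mathcal C}e_{\mathcal C}$ we have $\Gamma\omega=2\omega$ and $\Delta\omega=\lambda_Z\omega+\omega'$, where $\omega'$ is a combination of the $e_{\mathcal C'}$ with $\mathcal C'\notin Z$. Applying $K$ to \eqref{eq:log} gives $h(t+1)+h(t-1)=\Gamma h(t)+K\varphi(t)$, so $\gamma(t)=\langle\omega,h(t)\rangle$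 satisfies
\[
\gamma(t+1)-2\gamma(t)+\gamma(t-1)=\langle K\omega,\varphi(t)\rangle=(2-\lambda_Z)\langle\omega,\varphi(t)\rangle-\langle\omega',\varphi(t)\rangle\ge-Ce^{-ct},
\]
because $h_u(t)\ge ct$ for large $t$, and so $\varphi_u(t)\le Ce^{-ct}$, on the components outside $Z$. These second differences are absolutely summable by Step~1, so the slopes of $\gamma$ converge; the limit is $0$, since $\gamma(t)/t\to0$ by the definition of $Z$. Hence the slope $\gamma(t+1)-\gamma(t)$ equals minus the sum of the second differences at times $>t$, which is at most $C'e^{-ct}$, and $\gamma$ is bounded above. But $\omega\ge0$ is positive on a whole component of $\Gamma$, which contains vertices of both colors, so $\gamma(t)\to+\infty$ by Step~1. This contradiction shows $Z=\emptyset$ and $\kappa>0$. Since $\|\Delta\|<2$, we get $\alpha=(2-\Delta)^{-1}\kappa=\sum_{j\ge0}2^{-j-1}\Delta^j\kappa\ge\frac12\kappa>0$.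

\emph{Step 4.} Now $\varphi(t)=O(e^{-ct})$. Define $f^\circ$, $f^\infty$ and $\chi$ by the formulas of Section~\ref{sub:box}. Then $f^\infty$ is $\Gamma$-linear and $\chi(t)=\sum_{k\ge1}G^\Gamma(k)\varphi(t+k)=O(e^{-ct})$. By Lemma~\ref{lem:linearsol}, $f^\infty$ is a linear term plus a $p$-periodic $q$, and the linear term is $t\,\alpha^{(t)}$ because $f_v(t)/t\to\alpha_v$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
The last claim is Proposition~\ref{prop:special}. Since also $\Delta\nu=2\nu$, the second difference \eqref{eq:g} equals $\langle\nu,\psi(t)\rangle$ as well. By \eqref{eq:lower} and \eqref{eq:upper}, $-C\le g(t)\le Ct^2$ for $t\ge1$, and convexity gives $g(t+1)-g(t)\le(g(2t)-g(t))/t\le Ct$. Summing the second differences, we get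
\begin{equation}\label{eq:sumphi}
\sum_{r=1}^t\big(|\varphi(r)|+|\psi(r)|\big)\le Ct\qquad(t\ge1).
\end{equation}
We estimate the components of $f(t)$ in the decomposition of Lemma~\ref{lem:decomp}. By \eqref{eq:duhamel}, \eqref{eq:EA} and \eqref{eq:sumphi}, the projections of $f(t)$ onto $E_\Gamma^\perp$ and onto $E_\Delta^\perp$ are $O(t)$, which settles the first two summands. Let $u(t)$ be the component in $E^-$. Averaging the two forms of \eqref{eq:log} and using $\Gamma+\Delta=0$ on $E^-$, we see that $u(t+1)+u(t-1)$ is the projection of $\frac12(\varphi(t)+\psi(t))$; so $|u(t+1)|\le|u(t-1)|+\frac12(|\varphi(t)|+|\psi(t)|)$ and $u(t)=O(t)$. The component of $f(t)\in V_t$ in $E^+$ is $\langle\nu^{(t)},f(t)\rangle\nu^{(t)}/|\nu^{(t)}|^2=2g(t)\nu^{(t)}/|\nu|^2$. This proves the first formula.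

Let $\sigma_i=\sum_{\varepsilon_u\equiv i}\nu_u$. By \eqref{eq:log4}, $\langle\nu,\varphi(r)\rangle=\frac12\langle\nu,\varphi(r)+\psi(r)\rangle\ge\sigma_{r+1}\log2$. Solving \eqref{eq:g},
\[
g(t)=g(0)+t\,(g(1)-g(0))+\sum_{r=1}^{t-1}(t-r)\langle\nu,\varphi(r)\rangle\ge\frac{\log2}4(\sigma_0+\sigma_1)\,t^2-Ct ,
\]
since the numbers $t-r$ over $r$ of a fixed parity add up to $t^2/4+O(t)$. Inserting this in the first formula gives the bound on the lower limit. If all components are of type $\hat A$, then every vertex has degree $2$ in $\Gamma$ and in $\Delta$, so $\nu$ is constant and the bound is $\frac12\log2$. For $x\equiv1$ the value $T_v(t)=T(t)$ depends only on $t$, with $T(t+1)T(t-1)=2T(t)^2$ and $T(0)=T(1)=1$. Thus $T(t)=2^{t(t-1)/2}$, and equality holds.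
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:E}]
(i) If $Q$ is finite $\boxtimes$ finite, the T-system is periodic by (GP1), and $T_v(t+2N)-T_v(t)=0$ is a linear recurrence. The affine $\boxtimes$ finite case is Theorem~\ref{thm:A}, and the converse is (GP2). (ii) A periodic T-system takes finitely many positive values at given positive initial values, so $\log T_v(t)$ is bounded. The other two cases are Theorems~\ref{thm:C} and~\ref{thm:B}, and the last sentence is the contrapositive of (GP3).
\end{proof}

\begin{thebibliography}{9}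

\bibitem{LS}
Lee and Schiffler, Ann. of Math., 2015.

\bibitem{ZPI}
\emph{Zamolodchikov periodicity and integrability},
\texttt{https://www.math.ucla.edu/\textasciitilde galashin/slides/japan2.pdf}.

\end{thebibliography}
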